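# Finite good colorings from a flexible color

## 1. The main theorem and its sharper form

**Theorem 1.** Let $L$ be a finite nonempty set of colors, and let $\mathcal M\subseteq L^3$ be closed under permuting the coordinates of its triples. Suppose some color $f\in L$ is *flexible*: every triple in $L^3$ that has $f$ as a coordinate belongs to $\mathcal M$. Then there are a finite $n$ and an edge-coloring $c:E(K_n)\to L$ such that

- (i) for all distinct vertices $x,y,z$, we have $(c(xy),c(yz),c(xz))\in\mathcal M$;
- (ii) for every edge $xy$ and every triple $(a,b,d)\in\mathcal M$ with $c(xy)=a$, there is a vertex $z$ with $c(yz)=b$ and $c(xz)=d$;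
- (iii) every color of $L$ is used.

A coloring with (i), (ii), (iii) is called *good* with respect to $\mathcal M$. Write $Sp(L,\mathcal M)\subseteq\{1,2,\dots,\omega\}$ for the set of all $n$ for which $K_n$ has a good coloring, where $K_\omega$ is the countably infinite complete graph. Theorem 1 says that $Sp(L,\mathcal M)$ contains a finite number. The same construction, run with more care, gives almost every number.

**Theorem 2.** Under the hypotheses of Theorem 1, let $\ell=|L|-1$. If $\ell=0$, then $Sp(L,\mathcal M)=\{3,4,5,\dots\}\cup\{\omega\}$. If $\ell\ge 1$, put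
$$Q=2^{4\ell(1+\ell+\ell 2^{4\ell})}.$$
Then $n\in Sp(L,\mathcal M)$ for every integer $n\ge Q^4$, and $\omega\in Sp(L,\mathcal M)$. So $Sp(L,\mathcal M)$ is always cofinite in $\{1,2,\dots,\omega\}$.

A third theorem, stated and proved in Section 9, treats colors that have a direction.

Theorem 1 is a positive answer to Conjecture 2.2 of https://lib.dr.iastate.edu/cgi/viewcontent.cgi?referer=&httpsredir=1&article=2476&context=etd. Two facts quoted with the problem give its context. First, if $Sp(L,\mathcal M)$ contains arbitrarily large integers, then $\omega\in Sp(L,\mathcal M)$. Second (Comer), if the symmetric scheme $\mathcal M$ has a flexible color, then $\omega\in Sp(L,\mathcal M)$. So a flexible color guarantees a good coloring of the infinite complete graph, and the question is whether a finite complete graph will do. The proof of Theorem 1 uses neither fact.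

## 2. Schemes, demands and witnesses

The set $\mathcal M$ is called a *color scheme*. It is the list of colored triangles that we allow. Condition (i) is a prohibition: only listed triangles may appear. Condition (ii) is an obligation: whenever an edge could be a side of a listed triangle, it must be, with the other two colors at the ends where the triple puts them.

**Definition (demand, witness).** Let $c$ be a coloring, $v\ne w$ vertices, $e=c(vw)$, and $(e,a,b)\in\mathcal M$. We say that $(v,w)$ *demands* $(a,b)$. A *witness* is a vertex $z\ne v,w$ with $c(vz)=a$ and $c(wz)=b$.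

Taking $v=y$, $w=x$ in (ii), we see that (ii) says exactly that every demand has a witness. Since $(e,a,b)\in\mathcal M$ if and only if $(e,b,a)\in\mathcal M$, the demands of $(w,v)$ are those of $(v,w)$ with coordinates exchanged, and they have the same witnesses. So for each unordered pair it is enough to check one order.

Put $N=L\setminus\{f\}$ throughout Sections 2–8. When $f$ is flexible, all the information in $\mathcal M$ lies in $\mathcal M\cap N^3$, because every triple outside $N^3$ is allowed. Two consequences matter.

- For (i), only triangles with no edge of color $f$ have to be checked.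
- For (ii), an $f$-colored edge demands *every* pair $(a,b)\in L^2$. Flexibility makes (i) easier and (ii) harder.

**Example.** Let $L=\{f,a\}$. A scheme with $f$ flexible contains the seven triples having a coordinate $f$. The only freedom is whether $(a,a,a)\in\mathcal M$. So there are two schemes, $L^3$ and $L^3\setminus\{(a,a,a)\}$.

## 3. One color, two colors: the rook's graph and the Petersen graph

**One color.** If $L=\{f\}$, then $\mathcal M=\{(f,f,f)\}$ and the coloring is constant. Condition (iii) requires an edge, and (ii) requires a third vertex on every edge. Both hold exactly when $n\ge3$ or $n=\omega$. This proves the case $\ell=0$ of Theorems 1 and 2.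

For two colors, read a coloring as a graph: adjacent means color $a$, nonadjacent means color $f$.

**Two colors, everything allowed.** Let $\mathcal M=L^3$. Condition (i) is empty. Condition (ii) says that for every pair $v,w$, all four patterns (adjacent to both, only to $v$, only to $w$, to neither) occur among the other vertices. Take the $3\times3$ rook's graph: cells of a $3\times 3$ board, adjacent if in the same row or column. For two cells in the same row, the third cell of the row is adjacent to both; the two other cells in the column of $v$ are adjacent only to $v$; similarly for $w$; and the two remaining cells of the third column are adjacent to neither. (Two cells in one column: the same, transposed.) For two cells in different rows and columns, the two cells completing the rectangle are adjacent to both; the cell in $v$'s row and the third column is adjacent only to $v$; similarly for $w$; and the cell in the third row and third column is adjacent to neither. So $9\in Sp(L,L^3)$.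

**Two colors, no $a$-triangle.** Let $\mathcal M=L^3\setminus\{(a,a,a)\}$. Now the graph must be triangle-free. Adjacent pairs demand the three patterns other than "adjacent to both"; nonadjacent pairs demand all four. The pentagon fails: for a nonadjacent pair, the other three vertices are one common neighbor, one neighbor of $v$ only, and one of $w$ only, so none is adjacent to neither. The Petersen graph succeeds. It has 10 vertices, is 3-regular and triangle-free, and two nonadjacent vertices have exactly one common neighbor. For an adjacent pair there are $2$ vertices adjacent only to $v$, $2$ only to $w$, and $10-2-4=4$ to neither. For a nonadjacent pair the four patterns occur $1,2,2$ and $10-2-5=3$ times. So $10\in Sp(L,\mathcal M)$.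

## 4. Where independent random colors break down

**Independent uniform colors.** If $\mathcal M=L^3$, color the edges of $K_n$ independently and uniformly. A given vertex $z$ is a witness for a given demand of $(v,w)$ with probability $|L|^{-2}$, independently for different $z$. There are at most $n^2|L|^2$ demands, so (ii) fails with probability at most $n^2|L|^2(1-|L|^{-2})^{n-2}\to0$. If (ii) holds, so does (iii), since every edge demands all pairs.

As soon as a single triple $(a,b,d)$ is missing from $\mathcal M$, this stops working, and the failing condition is (i). Among $\lfloor n/3\rfloor$ vertex-disjoint triangles, each is colored $(a,b,d)$ in a fixed order with probability $|L|^{-3}$, independently. So the probability of no forbidden triangle is at most $(1-|L|^{-3})^{\lfloor n/3\rfloor}\to0$.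

**Forcing (i) with a bipartition.** To save (i), remove all triangles with colors in $N$: split $V=V_0\sqcup V_1$, color all edges inside each part with $f$, and color edges across at random. Every triangle then has an edge of color $f$, and (i) is automatic. The failing condition is now (ii), at a precise place. Let $(a,b,d)\in\mathcal M\cap N^3$ and let $xy$ be a cross edge of color $a$. Any third vertex $z$ lies in the part of $x$ or in the part of $y$, so one of $xz$, $yz$ has color $f$. The demand coming from $(a,b,d)$ has no witness.

So we need triangles colored inside $N$, exactly the allowed ones, and enough of them to serve all the cross edges.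

## 5. Triangle-free cubes with consistent, saturated labelings

Keep the two parts, keep $V_1$ monochromatic in color $f$, but put some $N$-colored edges inside $V_0$, forming a triangle-free graph. Then a triangle without the color $f$ must consist of an $N$-colored edge inside $V_0$ and one vertex $y\in V_1$. All of (i) becomes a condition on one vertex $y$ at a time.

Fix $y\in V_1$ and write $\varphi(u)$ for the color of the edge from $u\in V_0$ to $y$. Thus $y$ is a *labeling* of $V_0$ by colors. We want three properties.

- *Consistency*: if $uu'$ is an edge of color $a\in N$ in $V_0$, then $(\varphi(u),a,\varphi(u'))\in\mathcal M$. This is (i).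
- *Saturation*: if $(\varphi(u),a,b)\in\mathcal M$ with $a\in N$, then $u$ has a neighbor $u'$ along an edge of color $a$ with $\varphi(u')=b$. Then $u'$ is a witness for the demand $(a,b)$ of the cross edge $uy$. This is what the bipartite attempt could not provide.
- *Richness*: for each pair $u\neq u'$ in $V_0$ and each pair of labels that it demands, some admissible labeling gives these labels to $u$ and $u'$. Then many *random* labelings serve all pairs inside $V_0$.

Labels cannot be chosen independently at the vertices of $V_0$, since consistency ties neighbors together. Instead we build one fixed labeled object, the *template* $(A,\mu,(T_a)_{a\in N})$: a vector space $A$ over $\mathbb F_2$, a labeling $\mu:A\to L$, and for each $a\in N$ a set $T_a\subseteq A\setminus\{0\}$ of "steps of type $a$", such that the labeling is consistent and saturated along these steps. Then we take a large cube $H=\mathbb F_2^S$ whose coordinate directions are colored by $N$, and pull $\mu$ back along affine maps $H\to A$ that send directions of color $a$ onto $T_a$. Consistency and saturation are inherited, and the choice of the affine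 map gives richness.

Why not let $V_0$ be $A$ itself? The sets $T_a$ for different $a$ overlap, so a pair $t,t+g$ would need several colors. Also, the steps form triangles: the vectors $z_1+z_2+z_3$, $z_1+z_2+z_3+z_4$ and $z_4$, with $z_i$ basis vectors, have sum $0$ and, as we will see, lie in every $T_a$. In $H$ each direction has exactly one color, and the cube is bipartite.

## 6. A saturated template on $\mathbb F_2^k$

From here to the end of Section 8, $\ell=|N|\ge1$.

**Step 1: the template.** The purpose is to define $\mu$ and $T_a$ so that consistency holds by definition and saturation holds by counting.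

Let $k=4\ell\ge4$ and $A=\mathbb F_2^k$ with standard basis $Z$. Partition $Z=\bigsqcup_{b\in N}Z_b$ with $|Z_b|=4$. Define $\mu:A\to L$ by $\mu(t)=b$ if $t\in Z_b$, and $\mu(t)=f$ if $t\notin Z$. So almost every point has the harmless label $f$, and the labels in $N$ sit on the few points of $Z$. The map $\mu$ is onto $L$; for instance $\mu(0)=f$.

For $a\in N$ let
$$T_a=\{g\in A\setminus\{0\}:\ \text{whenever } z,z'\in Z\text{ and } z+z'=g,\text{ then }(\mu(z),a,\mu(z'))\in\mathcal M\}.$$

The *weight* of a vector is its number of nonzero coordinates. A vector of weight $2$ is $z+z'$ for exactly one pair $\{z,z'\}$ of distinct basis vectors. A vector of weight other than $0$ and $2$ is not a sum of two basis vectors at all, so it satisfies the condition vacuously. Hence $T_a$ contains every vector of weight $\ne0,2$. In particular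
$$Z\subseteq T_a,\qquad |A\setminus T_a|\le 1+\binom k2. \tag{1}$$

We also record two inequalities, valid for $k\ge4$:
$$2^k>1+k+\binom k2,\qquad 2\Big(1+\binom k2\Big)<2^k. \tag{2}$$
The first holds because $2^k=\sum_i\binom ki\ge1+k+\binom k2+\binom k3$. The second reads $2+k(k-1)<2^k$. It holds for $k=4$ ($14<16$), and passing from $k$ to $k+1$ adds $2k$ on the left and $2^k>2k$ on the right.

**Example.** Let $L=\{f,a\}$ and $\mathcal M=L^3\setminus\{(a,a,a)\}$. Then $k=4$, the four basis vectors of $\mathbb F_2^4$ have label $a$, and the other twelve vectors have label $f$. A weight-2 vector $z+z'$ would need $(a,a,a)\in\mathcal M$ to be in $T_a$, so $T_a$ consists of the $4+4+1=9$ vectors of weights $1,3,4$.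

**Lemma 1.** Let $a\in N$.

1. (Consistency.) If $t\in A$ and $g\in T_a$, then $(\mu(t),a,\mu(t+g))\in\mathcal M$.
2. (Saturation.) If $t\in A$, $b\in L$ and $(\mu(t),a,b)\in\mathcal M$, then there is $g\in T_a$ with $\mu(t+g)=b$.

*Proof.* (1) If $\mu(t)=f$ or $\mu(t+g)=f$, the triple is in $\mathcal M$ by flexibility. Otherwise $t$ and $t+g$ are both in $Z$ and their sum is $g$, so the definition of $T_a$ gives the claim.

(2) *Case $b=f$.* We need $g\in T_a$ with $t+g\notin Z$. Exactly $k$ elements $g\in A$ satisfy $t+g\in Z$, and $|T_a|\ge2^k-1-\binom k2>k$ by (1) and (2). So some $g\in T_a$ works.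

*Case $b\in N$, $t\in Z$.* Choose $z\in Z_b\setminus\{t\}$ and $g=t+z$. This vector has weight $2$, and $\{t,z\}$ is the only pair of basis vectors with sum $g$. So $g\in T_a$ means that $(\mu(t),a,\mu(z))=(\mu(t),a,b)$ and $(b,a,\mu(t))$ are in $\mathcal M$. The first is the hypothesis and the second follows by symmetry. Also $\mu(t+g)=\mu(z)=b$.

*Case $b\in N$, $t\notin Z$.* We look for $z\in Z_b$ such that $g=t+z$ has weight $\ne0,2$; such a $g$ is in $T_a$ and $\mu(t+g)=\mu(z)=b$. Since $t\notin Z$, we have $t+z\neq0$. Adding $z$ changes the weight by $\pm1$, so if $t+z$ has weight $2$, then either $t$ has weight $1$, which is excluded by $t\notin Z$, or $t$ has weight $3$ and $z$ is in the support of $t$. So at most three elements $z$ are bad, and $|Z_b|=4$. $\square$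

*Why four?* With $|Z_b|=3$ the last case can fail. Let $t$ be the sum of the three elements of $Z_b$, and suppose $(b,a,b)\notin\mathcal M$. Then $\mu(t)=f$, so $(\mu(t),a,b)\in\mathcal M$. But $\mu(t+g)=b$ forces $g=t+z$ with $z\in Z_b$, and this is the sum of the two other elements of $Z_b$, so $g\notin T_a$.

## 7. Pulling the template back to a cube

**Step 2: the cube and the family $\Phi$.** The purpose is to give every direction a unique color, to destroy $N$-colored triangles, and to have enough spare directions that a labeling can be prescribed at any two points.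

Let $S=\bigsqcup_{a\in N}S_a$ with $|S_a|=2^k+1$, and let $H=\mathbb F_2^S$ with standard basis $(e_s)_{s\in S}$. For distinct $u,u'\in H$ put
$$\kappa(u,u')=a\ \text{ if }u+u'=e_s\text{ for some }s\in S_a\ (a\in N),\qquad \kappa(u,u')=f\ \text{ otherwise.}$$
The pairs with $\kappa\in N$ are the edges of a hypercube. It is bipartite (even weight against odd weight), so *these pairs contain no triangle*.

Let $\Phi$ be the set of all maps $\varphi:H\to L$ of the form
$$\varphi(u)=\mu(\theta(u)+c),$$
where $c\in A$ and $\theta:H\to A$ is a linear map with
$$\{\theta(e_s):s\in S_a\}=T_a\quad\text{for every }a\in N. \tag{3}$$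
A linear map is determined by arbitrary values on the basis, so (3) only asks for a surjection $S_a\to T_a$ for each $a$. Such surjections exist because $|S_a|=2^k+1\ge|T_a|\ge1$. In fact $T_a\subseteq A\setminus\{0\}$ gives
$$|T_a|\le 2^k-1=|S_a|-2, \tag{4}$$
so we may prescribe $\theta(e_s)\in T_a$ freely for any two chosen $s$ and still satisfy (3) with the remaining directions. This is the reason for the size of $S_a$. The set $\Phi$ is finite and nonempty.

**Lemma 2.** Let $\varphi\in\Phi$.

1. $\varphi$ maps $H$ onto $L$. For all $u\in H$ and $b\in L$ some $\varphi'\in\Phi$ has $\varphi'(u)=b$.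
2. If $a\in N$, $s\in S_a$, $u\in H$, then $(\varphi(u),a,\varphi(u+e_s))\in\mathcal M$.
3. If $a\in N$, $b\in L$, $u\in H$ and $(\varphi(u),a,b)\in\mathcal M$, then $\varphi(u+e_s)=b$ for some $s\in S_a$.
4. If $u\ne u'$ in $H$, $\kappa(u,u')=e$ and $(e,a,b)\in\mathcal M$, then some $\psi\in\Phi$ has $\psi(u)=a$ and $\psi(u')=b$.

*Proof.* Write $\varphi(u)=\mu(\theta(u)+c)$.

(1) By (3) and $Z\subseteq T_a$ (for any $a\in N$, and $N\ne\emptyset$), the image of $\theta$ contains a basis of $A$. So $\theta$ is onto $A$. Since $\mu$ is onto $L$, so is $\varphi$. For the second claim, keep $\theta$, pick $t$ with $\mu(t)=b$, and replace $c$ by $t+\theta(u)$.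

(2) Put $t=\theta(u)+c$ and $g=\theta(e_s)\in T_a$. Then $\varphi(u)=\mu(t)$ and $\varphi(u+e_s)=\mu(t+g)$, and Lemma 1(1) applies.

(3) Put $t=\theta(u)+c$. Lemma 1(2) gives $g\in T_a$ with $\mu(t+g)=b$. By (3) there is $s\in S_a$ with $\theta(e_s)=g$, and then $\varphi(u+e_s)=\mu(t+g)=b$.

(4) *Case $e\in N$.* Then $u'=u+e_s$ with $s\in S_e$. Pick $t$ with $\mu(t)=a$. By symmetry $(a,e,b)\in\mathcal M$, so Lemma 1(2) gives $g\in T_e$ with $\mu(t+g)=b$. By (4) there is $\theta$ satisfying (3) with $\theta(e_s)=g$. Put $c=t+\theta(u)$ and $\psi(\cdot)=\mu(\theta(\cdot)+c)$. Then $\psi(u)=\mu(t)=a$ and $\psi(u')=\mu(t+g)=b$.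

*Case $e=f$.* Then $u+u'=\sum_{s\in D}e_s$ with $|D|\ge2$. Pick $t,t'$ with $\mu(t)=a$, $\mu(t')=b$. We want $\theta(u+u')=t+t'$. Choose distinct $s_1,s_2\in D$, with $s_i\in S_{a_i}$ (possibly $a_1=a_2$). Using (4), choose the values $\theta(e_s)$ for $s\ne s_1,s_2$ such that already
$$\{\theta(e_s):s\in S_{a'}\setminus\{s_1,s_2\}\}=T_{a'}\quad\text{for all }a'\in N.$$
Let
$$h=t+t'+\sum_{s\in D\setminus\{s_1,s_2\}}\theta(e_s).$$
We need $g_1\in T_{a_1}$ and $g_2\in T_{a_2}$ with $g_1+g_2=h$. An element $g_1\in A$ is bad if $g_1\notin T_{a_1}$ or $h+g_1\notin T_{a_2}$. By (1) there are at most $2\left(1+\binom k2\right)$ bad elements, and by (2) this is less than $2^k=|A|$. So some $g_1\in T_{a_1}$ has $g_2:=h+g_1\in T_{a_2}$. Put $\theta(e_{s_i})=g_i$ for $i=1,2$ and $c=t+\theta(u)$. Condition (3) holds, and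
$$\theta(u+u')=g_1+g_2+\sum_{s\in D\setminus\{s_1,s_2\}}\theta(e_s)=h+(h+t+t')=t+t'.$$
Hence $\psi(u)=\mu(t)=a$ and $\psi(u')=\mu(t+\theta(u+u'))=\mu(t')=b$. $\square$

## 8. Many cubes against many labelings

**Step 3: the coloring.** The purpose is to assemble cubes and labelings so that (i), (iii) and the demands of cross edges hold with certainty, and the other demands hold with positive probability.

Let $m_0\ge2$ and $m_1\ge1$. The vertex set is $V=V_0\sqcup V_1$ with
$$V_0=\{1,\dots,m_0\}\times H,\qquad V_1=\{1,\dots,m_1\}.$$
Choose $\varphi_{j,y}\in\Phi$ independently and uniformly for $1\le j\le m_0$ and $y\in V_1$. Define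

- $c((j,u),(j,u'))=\kappa(u,u')$ for $u\ne u'$;
- $c((j,u),(j',u'))=f$ for $j\ne j'$;
- $c(y,y')=f$ for distinct $y,y'\in V_1$;
- $c((j,u),y)=\varphi_{j,y}(u)$ for $y\in V_1$.

Why several copies of $H$? With one copy and $m_1>|\Phi|$, two vertices $y\ne y'$ of $V_1$ would carry the same labeling. The pair $(y,y')$ has color $f$, so it demands $(a,b)$ for some $a\ne b$ in $L$. No vertex of $V_0$ is a witness, since it sees $y$ and $y'$ in the same color, and no vertex of $V_1$ is one, since it sees both in color $f$.

**Step 4: condition (i), always.** The purpose is to see that no random choice can create a forbidden triangle. By flexibility only triangles without an edge of color $f$ matter. Such a triangle has at most one vertex in $V_1$. If it has none, its vertices lie in one copy of $H$ and it is an $N$-colored triangle of the hypercube, which does not exist. If it has one, it is $\{(j,u),(j,u+e_s),y\}$ with $s\in S_a$. Its colors $\varphi_{j,y}(u),a,\varphi_{j,y}(u+e_s)$ form a triple of $\mathcal M$ by Lemma 2(2).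

**Step 5: condition (iii), always.** Each $\varphi_{j,y}$ is onto $L$ by Lemma 2(1), so every color appears on cross edges.

**Step 6: demands of cross edges, always.** This is where saturation is used. Let $v=(j,u)\in V_0$, $w=y\in V_1$, $e=\varphi_{j,y}(u)$ and $(e,a,b)\in\mathcal M$. We need $z$ with $c(vz)=a$, $c(wz)=b$.

If $a\in N$, Lemma 2(3) gives $s\in S_a$ with $\varphi_{j,y}(u+e_s)=b$. Take $z=(j,u+e_s)$.

If $a=f$, pick $j'\ne j$, which exists because $m_0\ge2$, and $u'$ with $\varphi_{j',y}(u')=b$ by Lemma 2(1). Take $z=(j',u')$.

**Step 7: demands inside $V_0$, with high probability.** This is where richness is used. Let $v=(j,u)$ and $w=(j',u')$ be distinct, $e=c(vw)$ and $(e,a,b)\in\mathcal M$. A vertex $y\in V_1$ is a witness exactly when $\varphi_{j,y}(u)=a$ and $\varphi_{j',y}(u')=b$.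

If $j=j'$, Lemma 2(4) gives at least one $\psi\in\Phi$ with both properties, so $y$ works with probability at least $|\Phi|^{-1}\ge|\Phi|^{-2}$. If $j\ne j'$, the two labelings are independent and each property holds with probability at least $|\Phi|^{-1}$ by Lemma 2(1), so $y$ works with probability at least $|\Phi|^{-2}$. For different $y$ these events are independent. So this demand has no witness with probability at most $(1-|\Phi|^{-2})^{m_1}$.

**Step 8: demands inside $V_1$, with high probability.** Let $v=y$, $w=y'$ be distinct in $V_1$ and $(a,b)\in L^2$. The vertex $(j,0)$ is a witness when $\varphi_{j,y}(0)=a$ and $\varphi_{j,y'}(0)=b$. By Lemma 2(1) and independence this has probability at least $|\Phi|^{-2}$, independently for different $j$. So the demand fails with probability at most $(1-|\Phi|^{-2})^{m_0}$.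

**Step 9: the union bound.** There are at most $(m_0|H|)^2$ pairs inside $V_0$, at most $m_1^2$ inside $V_1$, and at most $(\ell+1)^2$ choices of $(a,b)$. So (ii) fails with probability at most
$$(\ell+1)^2\Big[(m_0|H|)^2(1-|\Phi|^{-2})^{m_1}+m_1^2(1-|\Phi|^{-2})^{m_0}\Big]. \tag{5}$$
The numbers $|H|$ and $|\Phi|$ depend only on $\mathcal M$ and not on $m_0,m_1$. With $m_0=m_1=m$, (5) is a polynomial in $m$ times $(1-|\Phi|^{-2})^m$, so it is less than $1$ for $m$ large. Then some choice of the $\varphi_{j,y}$ gives a good coloring of $K_n$ with $n=m(|H|+1)$. This proves Theorem 1. $\blacksquare$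

**Proof of Theorem 2.** The case $\ell=0$ was done in Section 3. Let $\ell\ge1$. The purpose of what follows is to choose $m_0,m_1$ so that $|V|=n$ exactly, and to bound (5).

*Sizes.* We have $|S|=\ell(2^{4\ell}+1)$ and $h:=|H|=2^{|S|}$. A member of $\Phi$ is given by the values $\theta(e_s)$, $s\in S$, and by $c$, so
$$|\Phi|\le|A|^{|S|}\cdot|A|=2^{4\ell(|S|+1)}=Q.$$
Also $h+1\le2^{|S|+1}\le Q$. The exponent in $Q$ is smallest for $\ell=1$, where it equals $4(1+1+16)=72$, so $Q\ge2^{72}$. Finally $(\ell+1)^2\le 2^{2\ell}\le Q$.

*Choice of parameters.* Let $n\ge Q^4\ge Q^3(h+1)$. Write $n=m(h+1)+r$ with $0\le r\le h$. Then $m\ge Q^3\ge h\ge r$. Take $m_0=m$ and $m_1=m+r\le2m$. Then $|V|=mh+m+r=n$, and $m_0\ge2$.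

*Estimate.* Since $m_0,m_1\ge m$, $|\Phi|\le Q$ and $1-x\le e^{-x}$, (5) is at most
$$(\ell+1)^2(m^2h^2+4m^2)e^{-m/Q^2}\le5(\ell+1)^2m^2h^2e^{-m/Q^2}\le Q^4m^2e^{-m/Q^2},$$
where the last inequality uses $5\le Q$, $(\ell+1)^2\le Q$ and $h^2\le Q^2$. The function $m\mapsto m^2e^{-m/Q^2}$ is decreasing for $m>2Q^2$, and $Q^3>2Q^2$. So for $m\ge Q^3$ the bound is at most $Q^4\cdot Q^6e^{-Q}=Q^{10}e^{-Q}$. This is less than $1$ because $Q>10\ln Q$: the function $x/\ln x$ increases for $x>e$, and at $x=2^{72}$ it equals $2^{72}/(72\ln2)>10$. So $K_n$ has a good coloring.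

Finally $\omega\in Sp(L,\mathcal M)$ by either of the two facts quoted in Section 1. $\blacksquare$

For two colors the bound is $Q^4=2^{288}$, while Section 3 gave good colorings with 9 and 10 vertices.

## 9. Colors with converses: the construction over $\mathbb F_5$

**Definition (setting with converses).** Let $L$ be finite and nonempty with an involution $a\mapsto\breve a$. A coloring is a map $c$ on ordered pairs of distinct vertices with $c(y,x)=c(x,y)\breve{\ }$. The set $\mathcal M\subseteq L^3$ is closed under
$$(a,b,d)\mapsto(\breve a,d,b),\qquad(a,b,d)\mapsto(d,\breve b,a). \tag{6}$$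
A coloring is *good* if

- (i) $(c(x,y),c(y,z),c(x,z))\in\mathcal M$ for all distinct $x,y,z$;
- (ii) if $c(x,y)=a$ and $(a,b,d)\in\mathcal M$, some $z$ has $c(y,z)=b$, $c(x,z)=d$;
- (iii) all colors are used.

A color $f$ is *flexible* if all triples having $f$ as a coordinate are in $\mathcal M$.

If $(a,b,d)=(c(x,y),c(y,z),c(x,z))$, then exchanging $x$ and $y$ produces the first triple in (6), and exchanging $y$ and $z$ produces the second. These exchanges generate all permutations of $x,y,z$. So whether the triple is in $\mathcal M$ depends only on the set $\{x,y,z\}$.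

**Example.** Let $L=\{f,a,\breve a\}$ with $f=\breve f$ and $a\ne\breve a$. Read $c(x,y)=a$ as an arc $x\to y$ and $f$ as "no arc". Under (6) the eight triples over $\{a,\breve a\}$ form two classes. The class $\{(a,a,\breve a),(\breve a,\breve a,a)\}$ is the cyclic triangle. The other six triples form the class of $(a,a,a)$, the transitive triangle. With $f$ flexible there are therefore four schemes, according to which of the two oriented triangles are allowed.

**Theorem 3.** In this setting, if there is a flexible color $f$ (possibly $f\ne\breve f$), then good colorings of $K_n$ exist for all sufficiently large finite $n$.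

Three preliminary remarks. First, $\breve f$ is also flexible. By (6), $(\breve f,b,d)$ comes from $(f,d,b)$ by the first rule, $(a,\breve f,d)$ comes from $(d,f,a)$ by the second, and $(a,b,\breve f)$ comes from $(\breve a,\breve f,b)$ by the first, which is in $\mathcal M$ by what was just shown. Second, (ii) for $(x,y)$ is equivalent to (ii) for $(y,x)$: by the first rule $(a,b,d)\in\mathcal M$ if and only if $(\breve a,d,b)\in\mathcal M$, and both ask for the same $z$. Third, now let $N=L\setminus\{f,\breve f\}$, which is closed under $a\mapsto\breve a$.

**The case $N=\emptyset$.** Then every triple contains $f$ or $\breve f$, so $\mathcal M=L^3$. If $L=\{f\}$, the constant coloring with $n\ge3$ is good. If $L=\{f,\breve f\}$ with $f\ne\breve f$, a coloring is a tournament. Conditions (i) and (iii) hold for $n\ge2$. In a uniformly random tournament, for a given ordered pair and given $(b,d)$, each other vertex is a witness with probability $1/4$, independently, so failure has probability $(3/4)^{n-2}$. There are $O(n^2)$ requirements, so the tournament is good with probability tending to $1$.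

A concrete instance has $7$ vertices: on $\mathbb Z/7$ let $x\to y$ if $y-x\in\{1,2,4\}$. Each nonzero residue is a difference of two elements of $\{1,2,4\}$ in exactly one way ($1=2-1$, $2=4-2$, $3=4-1$, $4=1-4$, $5=2-4$, $6=1-2$). So any two vertices have exactly one common out-neighbor. If $x\to y$, then besides $y$ the vertex $x$ has two out-neighbors, of which one is a common one and one sends its arc to $y$. Two out-neighbors of $y$ send arcs to $x$. The remaining $7-2-1-1-2=1$ vertex dominates both. All four patterns occur.

From here on assume $N\ne\emptyset$.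

**Why the field changes.** Over $\mathbb F_2$ we have $u=(u+e_s)+e_s$, so the rule $\kappa(u,u+e_s)=a$ would force $\kappa(u+e_s,u)=a$ too, and an edge could not be directed. Over $\mathbb F_3$ the vectors $0,e_s,2e_s$ would form an $N$-colored triangle. Over $\mathbb F_5$ neither happens. The price is a new kind of pair, at difference $\pm2e_s$, which gets its own case in Step 4.

**Step 1: the template over $\mathbb F_5$.** The purpose is the same as in Section 6. Let $L'=L\setminus\{f\}$ (so $\breve f\in L'$ if $\breve f\ne f$), $k=4|L'|\ge4$, and $A=\mathbb F_5^k$ with standard basis $Z=\bigsqcup_{b\in L'}Z_b$, $|Z_b|=4$. Put $\mu=b$ on $Z_b$ and $\mu=f$ off $Z$. For $a\in N$ let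
$$T_a=\{g\in A\setminus\{0\}:\text{ whenever }z,z'\in Z,\ z'-z=g,\text{ then }(a,\mu(z'),\mu(z))\in\mathcal M\}.$$
Since $(a,b,e)\in\mathcal M\iff(\breve a,e,b)\in\mathcal M$, and $g=z'-z$ means $-g=z-z'$, we have $T_{\breve a}=-T_a$. A nonzero difference $z'-z$ has coefficient $1$ at $z'$, coefficient $4$ at $z$, and $0$ elsewhere. So a nonzero vector is such a difference in at most one way, and vectors with support of size $1$ are never such differences. Hence
$$|A\setminus T_a|\le1+k(k-1),\qquad Z\subseteq T_a. \tag{7}$$
We shall use
$$1+k^2\le2\big(1+k(k-1)\big)<5^k\qquad(k\ge4). \tag{8}$$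
The first inequality is $(k-1)^2\ge0$. For the second, $26<625$ at $k=4$, and passing from $k$ to $k+1$ adds $4k$ on the left and $4\cdot5^k$ on the right.

**Step 2: consistency and saturation of the template.** We show, for $a\in N$ and $t\in A$:
$$\text{if }g\in T_a,\text{ then }(a,\mu(t+g),\mu(t))\in\mathcal M; \tag{9}$$
$$\text{if }(a,b,\mu(t))\in\mathcal M,\text{ then some }g\in T_a\text{ has }\mu(t+g)=b. \tag{10}$$

For (9): if one of the labels is $f$, use flexibility. Otherwise $t,t+g\in Z$ have difference $g$, and the definition of $T_a$ applies.

For (10) there are three cases.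

*Case $b=f$.* Exactly $k$ elements $g$ have $t+g\in Z$, and $|T_a|\ge5^k-1-k(k-1)>k$ by (7) and (8).

*Case $b\ne f$, $t\in Z$.* Take $z\in Z_b\setminus\{t\}$ and $g=z-t$. Its representation as a difference is unique, and $(a,\mu(z),\mu(t))=(a,b,\mu(t))\in\mathcal M$. So $g\in T_a$ and $\mu(t+g)=b$.

*Case $b\ne f$, $t\notin Z$.* For $z\in Z_b$ we have $z-t\ne0$. Suppose $z-t\notin T_a$. Then $z-t=z'-z''$ for distinct $z',z''\in Z$, so $t=z+z''-z'$. Here $z\ne z'$, since otherwise $t=z''\in Z$. So $t$ has coefficient $4$ at $z'$, and the coordinates where $t$ has coefficient $1$ or $2$ are exactly those of $z$ and $z''$ (coefficient $2$ if $z=z''$). Thus $z$ lies in the set of coordinates where $t$ has coefficient $1$ or $2$. This set depends only on $t$, and if a bad $z$ exists it has at most two elements. So at most two elements of $Z_b$ are bad. As $|Z_b|=4$, some $z\in Z_b$ gives $g=z-t\in T_a$, and $\mu(t+g)=b$.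

**Step 3: the directed cube and the labelings.** The purpose is to define $\kappa$ on $H$ with correct converses and without $N$-colored triangles. Let $R\subseteq N$ contain exactly one element of each set $\{a,\breve a\}$, $a\in N$. Let $S=\bigsqcup_{a\in R}S_a$ with $|S_a|=5^k+1$, and $H=\mathbb F_5^S$. For $s\in S_a$ put
$$\kappa(u,u+e_s)=a,\qquad\kappa(u+e_s,u)=\breve a.$$
This is consistent because $e_s\ne-e_{s'}$ for all $s,s'\in S$, so each ordered pair receives at most one value. For all other pairs put $\kappa(u,u')=f$ and $\kappa(u',u)=\breve f$ if $u<u'$ in a fixed linear order of $H$. The $N$-colored pairs are those with difference $\pm e_s$. They contain no triangle: a triangle would give $\pm e_s\pm e_{s'}\pm e_{s''}=0$, but the sum of all coordinates of the left side is $\pm1$ or $\pm3$, which is nonzero in $\mathbb F_5$.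

Let $\Phi$ be the set of maps $\varphi(u)=\mu(\theta(u)+c)$ with $c\in A$ and $\theta:H\to A$ linear such that
$$\{\theta(e_s):s\in S_a\}=T_a\quad\text{for all }a\in R. \tag{11}$$
As $|T_a|\le5^k-1=|S_a|-2$, such $\theta$ exist, and the values at any two $s$ may be prescribed in the appropriate sets $T_a$. As before, $Z\subseteq T_a$ makes $\theta$ onto $A$, so each $\varphi\in\Phi$ is onto $L$. Varying $c$, any label at any point is attained by a member of $\Phi$.

**Step 4: richness.** We show:
$$\text{if }u\ne u',\ \kappa(u,u')=e,\ (e,b,d)\in\mathcal M,\text{ then some }\varphi\in\Phi\text{ has }\varphi(u)=d,\ \varphi(u')=b. \tag{12}$$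
The statement for $(u,u')$ with $(e,b,d)$ is equivalent to the statement for $(u',u)$ with $(\breve e,d,b)$, so we may swap $u$ and $u'$. In each case below we put $c=t-\theta(u)$, so that $\varphi(u)=\mu(t)$ and $\varphi(u')=\mu(t+\theta(u'-u))$.

*Case $u'-u=\pm e_s$.* By swapping, $u'=u+e_s$ with $s\in S_e$, $e\in R$. Take $t$ with $\mu(t)=d$. Then $(e,b,\mu(t))\in\mathcal M$ and (10) gives $g\in T_e$ with $\mu(t+g)=b$. Choose $\theta$ satisfying (11) with $\theta(e_s)=g$. Then $\varphi(u)=d$ and $\varphi(u')=\mu(t+g)=b$.

*Case $u'-u=\sum_s\delta_se_s$ with support of size at least $2$.* Take $t,t'$ with $\mu(t)=d$, $\mu(t')=b$, and $s_1\ne s_2$ in the support with $s_i\in S_{a_i}$. Choose $\theta(e_s)$ for $s\ne s_1,s_2$ so that already $\{\theta(e_s):s\in S_a\setminus\{s_1,s_2\}\}=T_a$ for all $a\in R$. We need $\theta(u'-u)=t'-t$, that is, $g_i\in T_{a_i}$ with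
$$\delta_{s_1}g_1+\delta_{s_2}g_2=h,\qquad h=t'-t-\sum_{s\ne s_1,s_2}\delta_s\theta(e_s).$$
Since $\delta_{s_1},\delta_{s_2}\ne0$, $g_2$ is a bijective function of $g_1$. So at most $2(1+k(k-1))<5^k$ choices of $g_1$ are bad, by (7) and (8). Take a good one and put $\theta(e_{s_i})=g_i$. Then $\varphi(u)=\mu(t)=d$ and $\varphi(u')=\mu(t')=b$.

*Case $u'-u=\pm2e_s$.* These are the remaining pairs, since $3=-2$ and $4=-1$ in $\mathbb F_5$. By swapping, $u'=u+2e_s$ with $s\in S_a$. It suffices to find $t,t'$ with $\mu(t)=d$, $\mu(t')=b$ and $g:=3(t'-t)\in T_a$. For then we choose $\theta$ with $\theta(e_s)=g$, and $\theta(u'-u)=2g=6(t'-t)=t'-t$.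

- If $d,b\ne f$, take distinct $t\in Z_d$ and $t'\in Z_b$. Then $g$ has exactly two nonzero coefficients, $3$ at $t'$ and $-3=2$ at $t$. So it is not a difference of basis vectors.
- If exactly one of $d,b$ is $f$, take $0$ for the point with label $f$ and a basis vector with the right label for the other. Then $g$ has support of size $1$.
- If both are $f$, take $t=0$ and $t'=2z$ with $z\in Z$; both are off $Z$. Then $g=6z=z$ has support of size $1$.

In all cases $g\ne0$ and $g$ is not a difference of two basis vectors, hence $g\in T_a$.

**Step 5: the coloring.** The purpose is as in Section 8; the new point is that between copies both $f$ and $\breve f$ must be available in each direction. Let $m_0\ge3$ and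
$$V=(\{1,\dots,m_0\}\times H)\sqcup\{1,\dots,m_1\}.$$
Fix a tournament on $\{1,\dots,m_0\}$ containing the cycle $1\to2\to\dots\to m_0\to1$. Inside copies use $\kappa$. From copy $j$ to copy $j'$ use $f$ if $j\to j'$, and $\breve f$ backwards. On $V_1=\{1,\dots,m_1\}$ use $c(y,y')=f$ for $y<y'$, and $\breve f$ backwards. Put $c((j,u),y)=\varphi_{j,y}(u)$ with independent uniform $\varphi_{j,y}\in\Phi$, and $c(y,(j,u))=\varphi_{j,y}(u)\breve{\ }$. Write $V_0=\{1,\dots,m_0\}\times H$.

**Step 6: what holds always.**

*Condition (i).* A triangle with an edge of color $f$ or $\breve f$ is allowed, since both colors are flexible. Any other triangle has at most one vertex in $V_1$, and its vertices in $V_0$ lie in one copy. Since the $N$-colored pairs of $H$ contain no triangle, it is $\{(j,u),(j,u+e_s),y\}$ with $s\in S_a$. Reading it in this order gives $(a,\varphi_{j,y}(u+e_s),\varphi_{j,y}(u))$, which is in $\mathcal M$ by (9).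

*Condition (iii).* Each $\varphi_{j,y}$ is onto $L$.

*Condition (ii) for $x=(j,u)\in V_0$ and $y\in V_1$.* Let $c(x,y)=e$ and $(e,b,d)\in\mathcal M$. We need $z$ with $c(x,z)=d$ and $c(y,z)=b$, the latter being $c(z,y)=\breve b$. By the second rule in (6), $(d,\breve b,e)\in\mathcal M$.

If $d\in N$, write $\varphi_{j,y}=\mu(\theta(\cdot)+c_0)$ with $c_0\in A$, and $t=\theta(u)+c_0$, so that $e=\mu(t)$. By (10) there is $g\in T_d$ with $\mu(t+g)=\breve b$. If $d\in R$, choose $s\in S_d$ with $\theta(e_s)=g$ and $z=(j,u+e_s)$. Then $c(x,z)=d$ and $c(z,y)=\mu(t+g)=\breve b$. If $d\notin R$, then $\breve d\in R$ and $-g\in T_{\breve d}$. Choose $s\in S_{\breve d}$ with $\theta(e_s)=-g$ and $z=(j,u-e_s)$. Then $c(x,z)=\kappa(u,u-e_s)$ is the converse of $\breve d$, that is, $d$, and $c(z,y)=\mu(t+g)=\breve b$.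

If $d\in\{f,\breve f\}$, let $j'$ be the successor of $j$ on the cycle if $d=f$, and the predecessor otherwise. Then edges from copy $j$ to copy $j'$ have color $d$. Take $u'$ with $\varphi_{j',y}(u')=\breve b$ and $z=(j',u')$.

By the second preliminary remark, this also covers the ordered pairs $(y,x)$ with $y\in V_1$, $x\in V_0$.

**Step 7: what holds with high probability.** For $x=(j,u)$ and $x'=(j',u')$ distinct in $V_0$ with $c(x,x')=e$ and $(e,b,d)\in\mathcal M$, a vertex $y\in V_1$ is a witness if $\varphi_{j,y}(u)=d$ and $\varphi_{j',y}(u')=b$. This has probability at least $|\Phi|^{-2}$: by (12) if $j=j'$, and by independence if $j\ne j'$. The events are independent over $y$.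

For $y\ne y'$ in $V_1$ and any $(b,d)\in L^2$, the vertex $(j,0)$ satisfies $c(y',(j,0))=b$ and $c(y,(j,0))=d$ exactly when $\varphi_{j,y'}(0)=\breve b$ and $\varphi_{j,y}(0)=\breve d$. This has probability at least $|\Phi|^{-2}$, independently over $j$.

Write $n=m(|H|+1)+r$ with $0\le r\le|H|$, and take $m_0=m$, $m_1=m+r$, so $|V|=n$; for large $n$ we have $m\ge3$. By the union bound (ii) fails with probability at most
$$|L|^2\Big[(m|H|)^2(1-|\Phi|^{-2})^{m}+(m+|H|)^2(1-|\Phi|^{-2})^{m}\Big].$$
Since $|H|$ and $|\Phi|$ are fixed and $m\to\infty$ as $n\to\infty$, this tends to $0$. So $K_n$ has a good coloring for all sufficiently large $n$. $\blacksquare$
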